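# Equilibria of the rank-one Kuramoto model: the sharp bound $2^n-2$

## 1. Two oscillators

Fix $n\ge 2$, natural frequencies $\omega=(\omega_1,\dots,\omega_n)\in\mathbb R^n$ and a coupling vector $k=(k_1,\dots,k_n)\in\mathbb R^n$ with all $k_i\ne 0$. The Kuramoto model with rank-one coupling is
$$\dot\theta_i=\omega_i-\sum_{j=1}^n k_ik_j\sin(\theta_i-\theta_j),\qquad i=1,\dots,n.$$
It stands still exactly when
$$\omega_i=\sum_{j=1}^n k_ik_j\sin(\theta_i-\theta_j),\qquad i=1,\dots,n. \tag{1}$$
Only differences of angles enter, so from one solution we get others by adding the same number to all angles, or a multiple of $2\pi$ to any one of them. We do not want to count those separately.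

**Definition (equilibrium).** An equilibrium is a class of real solutions $\theta\in\mathbb R^n$ of (1), modulo $2\pi$ in each coordinate and modulo a common shift $\theta_i\mapsto\theta_i+c$ for all $i$.

How many equilibria can there be, over all parameters $(\omega,k)$ for which the number is finite?

For $n=2$ this is a one-line problem. An equilibrium is a value of $\varphi=\theta_1-\theta_2$ modulo $2\pi$, and (1) says
$$\omega_1=k_1k_2\sin\varphi,\qquad \omega_2=-k_1k_2\sin\varphi .$$
If $\omega_1+\omega_2\neq0$ there is no solution. If $\omega_1+\omega_2=0$, the number of solutions is $2$, $1$ or $0$ according to whether $|\omega_1|$ is less than, equal to, or greater than $|k_1k_2|$. So for $n=2$ the count is always finite, the maximum is $2$, and every value $0,1,2$ occurs: take $k=(1,1)$, $\omega=(w,-w)$ with $w=2,1,0$.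

What changes for larger $n$? There are now $n-1$ unknown differences, and every equation contains all of them, so the sine cannot simply be inverted. The following was conjectured, in the source at https://repository.lib.ncsu.edu/bitstream/handle/1840.20/37421/etd.pdf.

**Conjecture.** For $n\ge2$, the maximum number of equilibria of (1) is
$$\begin{cases}2^{n}-\binom{n}{n/2} & \text{if } n \text{ is even,}\\[2pt] 2^{n}-\binom{n-1}{(n-1)/2} & \text{if } n \text{ is odd.}\end{cases}$$

There is evidence on both sides. Parameters are known that attain exactly these values. On the other hand, for generic parameters (1) has $2^n-2$ complex solutions modulo shift. (We use neither fact.) For $n=2,3$ the conjectured values are $2$ and $6$, equal to $2^n-2$. For $n=4$ the conjectured value is $10$, while $2^4-2=14$. In general, for even $n\ge4$ we have $\binom n{n/2}\ge 6>2$, and for odd $n\ge5$ we have $\binom{n-1}{(n-1)/2}\ge6>2$, so for every $n\ge4$ the conjectured value is strictly below $2^n-2$.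

We shall prove three theorems.

**Theorem A (upper bound).** If (1) has finitely many equilibria, it has at most $2^n-2$. If $\omega\ne0$, the number is always finite.

**Theorem B (sharpness).** Let $n\ge3$, $k=(1,\dots,1,n-2)$, $\omega=\frac1{4(n-1)}(1,\dots,1,-(n-1))$. Then (1) has exactly $2^n-2$ equilibria. The same holds for all parameters in a neighborhood of this point in $\{(\omega,k):\sum_i\omega_i=0\}$.

**Theorem C (all counts).** For every $n\ge2$, the set of finite equilibrium counts is exactly $\{0,1,2,\dots,2^n-2\}$.

Hence the maximum is $2^n-2$ for every $n\ge2$ (for $n=2$ by the computation above). The conjecture is true for $n=2,3$ and false for every $n\ge4$. For instance, $k=(1,1,1,2)$ and $\omega=\frac1{12}(1,1,1,-3)$ give $14>10$ equilibria.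

## 2. The order parameter, and zero frequencies

The rank-one form of the coupling has one great advantage: all oscillators feel the others through a single complex number,
$$R=\sum_{j=1}^n k_je^{i\theta_j}.$$
Indeed $\operatorname{Im}(k_ie^{i\theta_i}\overline R)=\sum_jk_ik_j\sin(\theta_i-\theta_j)$, so (1) reads
$$\omega_i=\operatorname{Im}\bigl(k_ie^{i\theta_i}\overline R\bigr),\qquad i=1,\dots,n. \tag{2}$$

**A necessary condition.** Summing (2) over $i$ gives $\sum_i\omega_i=\operatorname{Im}(R\overline R)=0$. If $\sum_i\omega_i\ne0$ there are no equilibria, and nothing remains to be proved about such parameters. From now on $\sum_i\omega_i=0$.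

**A normal form.** The purpose here is to remove the shift. A common shift by $c$ multiplies $R$ by $e^{ic}$. So an equilibrium with $R\neq0$ has exactly one representative, modulo $2\pi$ in each coordinate, for which $R=r$ is real and positive. For such representatives, (1) is equivalent to
$$\omega_i=k_ir\sin\theta_i\quad(1\le i\le n),\qquad r=\sum_{j=1}^nk_j\cos\theta_j>0. \tag{3}$$
If $R=r>0$, then (2) is the first part of (3), and the real part of $R=r$ is the second. Conversely, if (3) holds, then $\sum_jk_j\sin\theta_j=\frac1r\sum_j\omega_j=0$, so $R=r$, and then (2) holds. Thus the equilibria with $R\ne0$ are counted by the solutions of (3), with angles modulo $2\pi$.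

If $R=0$, then (2) forces $\omega=0$. So for $\omega\ne0$ the solutions of (3) are all the equilibria. First we dispose of $\omega=0$.

**Definition (collinear).** A configuration $\theta$ is collinear if all differences $\theta_i-\theta_j$ lie in $\pi\mathbb Z$. For $n=3$, $(0,0,\pi)$ is collinear and $(0,\tfrac{2\pi}3,\tfrac{4\pi}3)$ is not. Shifting $\theta_1$ to $0$ leaves each of the other angles in $\{0,\pi\}$ modulo $2\pi$, so there are $2^{n-1}$ collinear classes.

**Proof of Theorem A for $\omega=0$.** Every collinear configuration is an equilibrium, since all the sines in (1) vanish. An equilibrium with $R\ne0$ is collinear, since (3) gives $\sin\theta_i=0$ for all $i$. Every $\theta$ with $R=0$ is an equilibrium, by (2). So the equilibria are the $2^{n-1}$ collinear classes together with the non-collinear classes with $R=0$. We bound the latter.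

Let $n=2$. If $R=0$, then $k_1e^{i\theta_1}=-k_2e^{i\theta_2}$, so $\theta$ is collinear. The total is $2=2^2-2$.

Let $n=3$. Normalize $\theta_1=0$ and put $w=k_2e^{i\theta_2}$. If $R=0$, then $|w|=|k_2|$ and $|w+k_1|=|k_3|$. These are two circles with the distinct centers $0$ and $-k_1$, so they meet in at most two points. The point $w$ determines $\theta_2$ and, through $k_3e^{i\theta_3}=-k_1-w$, also $\theta_3$. The total is at most $4+2=6=2^3-2$.

Let $n\ge4$. Suppose there is a non-collinear $\theta^*$ with $R=0$. Then two of the numbers $e^{i\theta^*_j}$ are linearly independent over $\mathbb R$; relabel so that they are those with $j=1,2$. The partial derivatives of $R$ in $\theta_1$ and $\theta_2$ are $ik_1e^{i\theta_1}$ and $ik_2e^{i\theta_2}$, and at $\theta^*$ they span $\mathbb C=\mathbb R^2$. By the implicit function theorem, keeping $\theta_4,\dots,\theta_n$ fixed, for every $\theta_3$ near $\theta_3^*$ there are $\theta_1,\theta_2$ with $R=0$. All these points are equilibria, and they are in different classes, because $\theta_3-\theta_4$ modulo $2\pi$ does not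 change under shifts and takes infinitely many values. So the number of equilibria is infinite. Therefore, if it is finite, there is no such $\theta^*$, and the number is $2^{n-1}\le2^n-2$. $\blacksquare$

For $n=3$, $k=(1,1,1)$, $\omega=0$, the two circles meet at $w=e^{\pm2\pi i/3}$ and we get exactly $6$ equilibria. For $n\ge4$ a finite count at $\omega=0$ is only $2^{n-1}$.

## 3. Three equal oscillators, and two solutions with the same signs

Now let $\omega\ne0$. In (3), a value of $r$ determines every $\sin\theta_j=\omega_j/(k_jr)$, hence every $\cos\theta_j$ up to sign. If we also fix the signs $\varepsilon_j$ of the cosines, the last equation of (3) becomes one equation in the single unknown $r$: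
$$r=\sum_j\varepsilon_jk_j\sqrt{1-\frac{\omega_j^2}{k_j^2r^2}} .$$
There are $2^n$ sign vectors $\varepsilon\in\{\pm1\}^n$. A sensible first attempt at an upper bound is to show that each sign vector admits at most one $r$. Let us test this on
$$n=3,\qquad k=(1,1,1),\qquad \omega=\tfrac18(1,1,-2).$$

Here (3) says $\sin\theta_1=\sin\theta_2=\frac1{8r}$, $\sin\theta_3=-\frac1{4r}$. Put $\theta_3=-\beta$ with $\beta\in(0,\pi)$, which is possible since $\sin\theta_3<0$. Then $r=\frac1{4\sin\beta}$. Let $\alpha\in(0,\frac\pi2)$ have $\sin\alpha=\frac12\sin\beta$, so that $\theta_1,\theta_2\in\{\alpha,\pi-\alpha\}$.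

If $\theta_1\neq\theta_2$, then $\cos\theta_1+\cos\theta_2=0$ and the last equation of (3) is $r=\cos\beta$, that is, $\sin\beta\cos\beta=\frac14$, or $\sin2\beta=\frac12$. So $\beta=\frac{\pi}{12}$ or $\beta=\frac{5\pi}{12}$, and $r=\cos\beta>0$ in both cases. With the two orders $(\alpha,\pi-\alpha)$ and $(\pi-\alpha,\alpha)$ this makes four equilibria.

If $\theta_1=\theta_2=\pi-\alpha$, then $r=-2\cos\alpha+\cos\beta$. But $\sin\alpha\le\sin\beta$ gives $\cos\beta\le\cos\alpha$, so this is negative: no equilibria.

If $\theta_1=\theta_2=\alpha$, the equation is $\sin\beta\,(2\cos\alpha+\cos\beta)=\frac14$. The left side is $0$ at $\beta=0$ and $\beta=\pi$, and equals $\sqrt3$ at $\beta=\frac\pi2$. So there are at least two solutions.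

There are at least six equilibria, and Theorem A will say exactly six. But look at the first type. The configuration $(\alpha,\pi-\alpha,-\beta)$ has cosine signs $(+,-,+)$ at both $\beta=\frac\pi{12}$ and $\beta=\frac{5\pi}{12}$. One sign vector carries two solutions, and the attempt fails exactly here. Other sign vectors, such as $(-,-,+)$, carry none. So the sign vectors should not be counted one at a time.

## 4. One polynomial for all sign vectors

The way past this is to multiply the equations of all sign vectors together. The square roots then disappear, and we are left with one polynomial in $s=r^2$, whose degree bounds the number of all solutions at once. Two elementary facts are needed.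

**Fact 1.** Let $G(s,y_1,\dots,y_n)$ be a polynomial invariant under each single change $y_j\mapsto-y_j$. Then it contains only even powers of each $y_j$, so after substituting $y_j^2=s-a_j$ it becomes a polynomial $P(s)$. For each $s$, the value $P(s)$ can be computed with any choice of complex square roots $y_j$ of $s-a_j$.

**Fact 2.** Let $P$ be a nonzero polynomial, $s_0\in\mathbb R$, $\mu\geq0$ real, and $P(s_0+\delta)=O(\delta^\mu)$ as $\delta\to0^+$. Then $s_0$ is a root of multiplicity at least $\mu$ (multiplicity $0$ meaning that it is not a root). Indeed, if $p$ is the multiplicity, then $P(s_0+\delta)=\delta^pQ(\delta)$ with $Q(0)\ne0$, so $\delta^{p-\mu}$ stays bounded and $p\ge\mu$.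

**Step 1: the polynomial.** Assume $\omega\ne0$ and $\sum_i\omega_i=0$. Put $a_j=(\omega_j/k_j)^2$ and
$$P(s)=\prod_{\varepsilon\in\{\pm1\}^n}F_\varepsilon(s),\qquad F_\varepsilon=s-\sum_{j=1}^n\varepsilon_jk_jy_j,\qquad y_j^2=s-a_j. \tag{4}$$
Changing the sign of one $y_j$ only permutes the factors, so by Fact 1, $P$ is a polynomial in $s$. As $s\to+\infty$ with $y_j=\sqrt{s-a_j}$, each $y_j$ is of order $\sqrt s$, so $F_\varepsilon/s\to1$ and $P(s)/s^{2^n}\to1$. Hence $P$ is monic of degree $2^n$.

As an example, let $n=2$, $k=(1,1)$, $\omega=(w,-w)$ with $w>0$. Then $a_1=a_2=w^2$, and with $y_1=y_2=y$ the factors are $s-2y$, $s+2y$, $s$, $s$. So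
$$P(s)=s^2\bigl(s^2-4(s-w^2)\bigr)=s^2(s^2-4s+4w^2).$$
For $w<1$ the roots are $0$ (double) and $2\pm2\sqrt{1-w^2}>0$, matching the two equilibria. For $w=1$ the root $2$ is double but there is one equilibrium: multiplicity can exceed the count. Note the double root at $0$, which accounts for no equilibrium. We shall see that it is always there.

**Step 2: each positive root pays for its solutions.** For $s_0>0$ let $N(s_0)$ be the number of solutions of (3) with $r^2=s_0$. We claim: if $N(s_0)>0$, then $s_0$ is a root of $P$ of multiplicity at least $N(s_0)$.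

Take a solution with $r^2=s_0$. Then $(r\sin\theta_j)^2=a_j$, so $s_0\ge\max_ja_j$ and $r\cos\theta_j=\varepsilon_j\sqrt{s_0-a_j}$ for suitable signs. Multiplying the last equation of (3) by $r$ gives $s_0=\sum_j\varepsilon_jk_j\sqrt{s_0-a_j}$, that is, $F_\varepsilon(s_0)=0$ with nonnegative real square roots $y_j$.

Let $t=\#\{j:a_j=s_0\}$. At these $t$ indices $\cos\theta_j=0$ and the sign $\varepsilon_j$ is free. At the other indices the sign is determined by the solution. Conversely, these other signs determine the solution, because $s_0$ determines $r$ and all sines. So each of the $N(s_0)$ solutions accounts for its own group of $2^t$ sign vectors, and different groups are disjoint.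

Now let $s=s_0+\delta$ with $\delta\to0^+$, and $y_j=\sqrt{s_0+\delta-a_j}$. For $a_j<s_0$, $y_j$ is a smooth function of $\delta$ near $0$; for $a_j=s_0$, $y_j=\delta^{1/2}$. So a factor with $F_\varepsilon(s_0)=0$ satisfies $F_\varepsilon(s_0+\delta)=O(\delta)$ if $t=0$, and $O(\delta^{1/2})$ if $t\ge1$. All other factors stay bounded. Hence $P(s_0+\delta)=O(\delta^\mu)$ with
$$\mu=N(s_0)\ \text{ if }t=0,\qquad \mu=\tfrac12\,2^tN(s_0)\ge N(s_0)\ \text{ if }t\ge1,$$
and Fact 2 proves the claim.

**Step 3: two roots are wasted at $s=0$.** We show $s^2\mid P$. This is where $\sum_i\omega_i=0$ enters. Let $z=\#\{j:\omega_j=0\}$; then $z<n$ because $\omega\ne0$. For small $\delta>0$ put $s=\delta$ and choose the square roots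
$$y_j=i\sqrt{a_j-\delta}\ \text{ if }a_j>0,\qquad y_j=\sqrt\delta\ \text{ if }a_j=0 .$$
Since $\sqrt{a_j}=|\omega_j/k_j|$, there is exactly one choice of signs $\varepsilon_j$, at the $n-z$ indices with $\omega_j\ne0$, such that $\varepsilon_jk_j\sqrt{a_j}=\omega_j$ at all these indices, and exactly one, the opposite, such that $\varepsilon_jk_j\sqrt{a_j}=-\omega_j$ at all of them. For these two choices, and any signs at the other $z$ indices,
$$F_\varepsilon(0)=-\sum_{\omega_j\neq0}\varepsilon_jk_j\,i\sqrt{a_j}=\mp i\sum_j\omega_j=0 .$$
The two choices differ, since $z<n$, so this gives $2\cdot2^z$ sign vectors. If $z=0$, there are two such factors, each smooth in $\delta$ near $0$ and hence $O(\delta)$; the product is $O(\delta^2)$. If $z\ge1$, there are $2^{z+1}$ such factors, each $O(\delta^{1/2})$; their product is $O(\delta^{2^z})$, and $2^z\ge2$. The remaining factors are bounded. By Fact 2, $0$ is a root of multiplicity at least $2$.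

**Step 4: the count.** The number of equilibria is the sum of the $N(s_0)$ over $s_0>0$. By Steps 2 and 3 and $\deg P=2^n$, this sum is at most $2^n-2$, and in particular finite. With Section 2 this proves Theorem A. $\blacksquare$

## 5. Small frequencies: half of the equilibria sit at small $r$

Next come lower bounds. The first idea is to perturb the $2^{n-1}$ collinear equilibria at $\omega=0$. Suppose no signed sum $\sigma_\varepsilon=\sum_j\varepsilon_jk_j$ vanishes, fix $\eta\ne0$ with $\sum_i\eta_i=0$, and take $\omega=t\eta$ with $t>0$ small. Let $0<\rho<\min\{\sigma_\varepsilon:\sigma_\varepsilon>0\}$ and $K=1+\sum_j|k_j|$. Every solution of (3) has $r<K$. On $[\rho,K]$ consider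
$$g_\varepsilon(r)=\sum_j\varepsilon_jk_j\sqrt{1-\frac{t^2\eta_j^2}{k_j^2r^2}}-r .$$
As $t\to0$, $g_\varepsilon(r)\to\sigma_\varepsilon-r$ and $g_\varepsilon'(r)\to-1$, uniformly on $[\rho,K]$. So for small $t$, each $\varepsilon$ with $\sigma_\varepsilon>0$ gives exactly one zero, and each $\varepsilon$ with $\sigma_\varepsilon<0$ gives none. All cosines are nonzero, so different sign vectors give different solutions. Exactly one of $\varepsilon,-\varepsilon$ has positive signed sum, so we get exactly $2^{n-1}$ equilibria with $r\ge\rho$.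

For $n=4$ that is $8$, less than even the conjectured $10$. The method stops at the restriction $r\ge\rho$: any further equilibria must have $r\to0$ as $\omega\to0$, and there $\omega_j^2/(k_j^2r^2)$ need not be small. Section 3 shows such equilibria. For $k=(1,1,1)$, $\omega=\tau(1,1,-2)$, the same computation gives, for $\theta_1\neq\theta_2$, $r=\cos\beta$ and $\sin2\beta=4\tau$. As $\tau\to0$, one solution has $\beta\to0$, $r\to1$, and the other has $\beta\to\frac\pi2$, $r\to0$. The coordinate $\beta$ sees both; an expansion around collinear configurations sees only the first.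

So we look for a family in which a single angle $\beta$ parametrizes all candidates, large and small $r$ alike.

## 6. A family governed by one angle

We keep two features of the example: the ratios $\omega_j/k_j$ are equal for $j<n$, and the last oscillator has a ratio of larger absolute value and opposite sign.

Let $n\ge3$, let $k_1,\dots,k_{n-1}$ be positive integers, and set
$$S=\sum_{j<n}k_j\ge2,\qquad k_n=S-1\ge1,\qquad c=\frac S{S-1}>1 .$$
For $\tau>0$ let $\omega_j=\tau k_j$ for $j<n$ and $\omega_n=-\tau S$, so that $\sum_i\omega_i=0$. For $\varepsilon'\in\{\pm1\}^{n-1}$ put $m(\varepsilon')=\sum_{j<n}\varepsilon'_jk_j$. For $\beta\in[0,\pi]$ let $\alpha=\arcsin(\sin\beta/c)\in[0,\frac\pi2)$ and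
$$T_m(\beta)=\sin\alpha\,\bigl(m\cos\alpha+k_n\cos\beta\bigr). \tag{5}$$
Then $T_m$ is continuous and $T_m(0)=T_m(\pi)=0$. It does not depend on $\tau$. The example of Section 3 is $k=(1,1,1)$, with $S=2$, $c=2$, $\tau=\frac18$. There $T_0(\beta)=\frac12\sin\beta\cos\beta=\frac14\sin2\beta$, and $T_0(\beta)=\frac18$ is the equation $\sin2\beta=\frac12$.

**Lemma 1.** The equilibria are in bijection with the pairs $(\varepsilon',\beta)$, $\varepsilon'\in\{\pm1\}^{n-1}$, $\beta\in(0,\pi)$, such that $T_{m(\varepsilon')}(\beta)=\tau$.

**Proof.** Since $\omega\ne0$, equilibria are the solutions of (3), which says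
$$\sin\theta_j=\frac\tau r\ (j<n),\qquad\sin\theta_n=-\frac{c\tau}r,\qquad r=\sum_jk_j\cos\theta_j>0,$$
where we used $S/k_n=c$. Given a solution, $\sin\theta_n<0$, so $\theta_n=-\beta$ for a unique $\beta\in(0,\pi)$. Then $\sin\beta=c\tau/r$, so $\sin\alpha=\tau/r$ with $0<\alpha<\frac\pi2$. For $j<n$ we have $\sin\theta_j=\sin\alpha$, so $\cos\theta_j=\varepsilon'_j\cos\alpha$, and the sign is well defined because $\cos\alpha\ne0$. The last equation becomes $r=m(\varepsilon')\cos\alpha+k_n\cos\beta$. Multiplying by $\sin\alpha=\tau/r$ gives $T_{m(\varepsilon')}(\beta)=\tau$.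

Conversely, let $T_{m(\varepsilon')}(\beta)=\tau$ with $\beta\in(0,\pi)$. Put $r=\tau/\sin\alpha>0$, $\theta_n=-\beta$, and for $j<n$ let $\theta_j=\alpha$ if $\varepsilon_j'=1$ and $\theta_j=\pi-\alpha$ if $\varepsilon_j'=-1$. Then $\sin\theta_j=\tau/r$, $\sin\theta_n=-c\sin\alpha=-c\tau/r$, and dividing $T_{m(\varepsilon')}(\beta)=\tau$ by $\sin\alpha$ gives $m(\varepsilon')\cos\alpha+k_n\cos\beta=r$. So (3) holds. The two constructions are inverse to each other. $\square$

Now the choice $k_n=S-1$ can be explained. The function $T_m$ vanishes at both ends of $[0,\pi]$, so as soon as it is positive somewhere, it takes every small value $\tau>0$ at least twice. Near $\beta=0$ it behaves like $(m+k_n)\sin\alpha$. The smallest $m$ is $-S$, for all signs negative; every other $m$ is at least $-S+2$, since changing the sign of $k_j$ from minus to plus adds $2k_j\ge2$. Thus $k_n>S-2$ makes $T_m$ positive near $0$ for all but one sign vector, while $k_n<S$ gives $c>1$, so that $\cos\alpha$ never vanishes. This leaves the interval $S-2<k_n<S$, and we take its midpoint. Two solutions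 for each of $2^{n-1}-1$ sign vectors is precisely $2^n-2$.

## 7. Fourteen equilibria for $n=4$, and $2^n-2$ in general

We turn the last remark into a proof, with an explicit $\tau$ that serves all sign vectors at once.

**Step 1: a test angle.** We find one $\beta_0$ at which every relevant $T_m$ exceeds $\tau$. Let $\tau=\frac1{4S}$. Choose $\beta_0\in(0,\frac\pi2)$ with $\sin\beta_0=\frac1{2(S-1)}\le\frac12$. The corresponding $\alpha_0$ has $\sin\alpha_0=\frac1c\sin\beta_0=\frac1{2S}$. Let $\varepsilon'\ne(-1,\dots,-1)$, so $m=m(\varepsilon')\ge-(S-2)$. Since $S-2\ge0$ and $0<\cos\alpha_0\le1$,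
$$m\cos\alpha_0\ge-(S-2)\cos\alpha_0\ge-(S-2).$$
Since $0<\cos\beta_0\le1$, we have $\cos\beta_0\ge\cos^2\beta_0=1-\frac1{4(S-1)^2}$, so $k_n\cos\beta_0\ge(S-1)-\frac1{4(S-1)}$. Therefore
$$T_m(\beta_0)\ge\frac1{2S}\Bigl(-(S-2)+(S-1)-\frac1{4(S-1)}\Bigr)=\frac1{2S}\Bigl(1-\frac1{4(S-1)}\Bigr)\ge\frac1{2S}\cdot\frac34>\frac1{4S}=\tau .$$

**Step 2: two solutions for each sign vector.** As $T_m(0)=T_m(\pi)=0<\tau<T_m(\beta_0)$, the intermediate value theorem gives a solution of $T_m(\beta)=\tau$ in $(0,\beta_0)$ and another in $(\beta_0,\pi)$. By Lemma 1 there are at least $2(2^{n-1}-1)=2^n-2$ equilibria, and by Theorem A there are exactly $2^n-2$. Taking $k_1=\dots=k_{n-1}=1$, we have $S=n-1$, $k_n=n-2$, $\tau=\frac1{4(n-1)}$ and $\omega=\frac1{4(n-1)}(1,\dots,1,-(n-1))$, which is the point in Theorem B.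

**Step 3: a neighborhood.** We show that the inequalities of Step 1 survive a perturbation, within $\sum_i\omega_i=0$, that leaves the family. For $(\omega,k)$ near the point of Theorem B we still have $k_i>0$ for all $i$, $\omega_j>0$ for $j<n$, $\omega_n<0$, and $\omega_j/k_j<|\omega_n|/k_n$ for $j<n$ (at the point itself this is $\tau<c\tau$). Put
$$q_j=\frac{\omega_j}{k_j}\cdot\frac{k_n}{|\omega_n|}\in(0,1)\qquad(j<n),$$
$$\Phi_{\varepsilon'}(\beta)=\frac{k_n\sin\beta}{|\omega_n|}\Bigl(\sum_{j<n}\varepsilon_j'k_j\sqrt{1-q_j^2\sin^2\beta}+k_n\cos\beta\Bigr),\qquad\beta\in[0,\pi]. \tag{6}$$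

Equilibria correspond to the pairs $(\varepsilon',\beta)$, $\beta\in(0,\pi)$, with $\Phi_{\varepsilon'}(\beta)=1$. Indeed, for a solution of (3) we have $\sin\theta_n=\omega_n/(k_nr)<0$, so $\theta_n=-\beta$ with a unique $\beta\in(0,\pi)$ and $1/r=k_n\sin\beta/|\omega_n|$. Then $\sin\theta_j=\omega_j/(k_jr)=q_j\sin\beta\in(0,1)$, so $\cos\theta_j=\varepsilon'_j\sqrt{1-q_j^2\sin^2\beta}\ne0$ with a well-defined sign, and the last equation of (3), divided by $r$, is $\Phi_{\varepsilon'}(\beta)=1$. Conversely, from a pair with $\Phi_{\varepsilon'}(\beta)=1$ define $r=|\omega_n|/(k_n\sin\beta)>0$, $\theta_n=-\beta$, and $\theta_j$ by its sine $q_j\sin\beta$ and cosine $\varepsilon_j'\sqrt{1-q_j^2\sin^2\beta}$; then (3) holds.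

The function $\Phi_{\varepsilon'}(\beta)$ is continuous in $(\beta,\omega,k)$ and vanishes at $\beta=0$ and $\beta=\pi$. At the original point $q_j=1/c$ and $k_n\sin\beta/|\omega_n|=\sin\beta/(c\tau)=\sin\alpha/\tau$, so $\Phi_{\varepsilon'}=T_{m(\varepsilon')}/\tau$ there, and $\Phi_{\varepsilon'}(\beta_0)>1$ for each $\varepsilon'\neq(-1,\dots,-1)$ by Step 1. These are finitely many strict inequalities, so they persist near the point. The intermediate value theorem again gives at least two solutions for each of these $\varepsilon'$, so at least $2^n-2$ equilibria. Since $\omega\ne0$, Theorem A gives exactly $2^n-2$. This proves Theorem B. $\blacksquare$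

## 8. Every count from $0$ to $2^n-2$

By Theorem A no finite count exceeds $2^n-2$. It remains to realize each value. For $n=2$ this was done in Section 1. Let $n\ge3$.

In the family of Section 6 we can increase $\tau$ and watch equilibria disappear in pairs, as $\tau$ passes the maxima of the functions $T_m$. With $k_1=\dots=k_{n-1}=1$, many sign vectors share the same $m$ and their pairs disappear simultaneously. To lose one pair at a time we choose the $k_j$ so that all $m(\varepsilon')$ are different:
$$k_j=2^{j-1}\ (j<n),\qquad S=2^{n-1}-1\ge3,\qquad k_n=S-1=2^{n-1}-2 .$$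
We have $m(\varepsilon')=2\Sigma-S$, where $\Sigma$ is the sum of the $k_j$ with $\varepsilon'_j=1$. By binary expansion $\Sigma$ takes each value $0,1,\dots,S$ exactly once. As $S$ is odd, $m(\varepsilon')$ takes each odd value in $[-S,S]$ exactly once. For $n=3$, for example, $k=(1,2,2)$ and $m\in\{-3,-1,1,3\}$.

Let $N_m(\tau)=\#\{\beta\in(0,\pi):T_m(\beta)=\tau\}$ and $M_m=\max_{[0,\pi]}T_m$. By Lemma 1 the number of equilibria is $\sum_mN_m(\tau)$, over odd $m\in[-S,S]$. The intermediate value theorem gives lower bounds for $N_m$; for exact counts we need upper bounds.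

**Lemma 2.** For all $\tau>0$: (i) $N_m(\tau)\le2$ for every odd $m$ with $|m|\le S-2$; (ii) $N_S(\tau)+N_{-S}(\tau)\le2$, and in fact $N_{-S}(\tau)=0$.

**Proof of (i).** The plan is to replace $\beta$ by a variable in which the equation splits into a convex part and a monotone part. For $\beta\in(0,\pi)$ put
$$r=\frac\tau{\sin\alpha}=\frac{c\tau}{\sin\beta},\qquad u=r\cos\alpha=\sqrt{r^2-\tau^2},\qquad u_0=\tau\sqrt{c^2-1}>0 .$$
Then $r\ge c\tau$, so $u\ge u_0$, and $r\cos\beta=\pm\sqrt{r^2-c^2\tau^2}=\pm\sqrt{u^2-u_0^2}$. As $\beta$ runs over $(0,\frac\pi2]$, $r$ runs once over $[c\tau,\infty)$ and hence $u$ once over $[u_0,\infty)$, with the plus sign; as $\beta$ runs over $[\frac\pi2,\pi)$, the same holds with the minus sign. So $\beta\in(0,\pi)$ corresponds bijectively to pairs $(u,\pm)$ with $u\ge u_0$, the two signs being identified at $u=u_0$.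

Dividing $T_m(\beta)=\tau$ by $\sin\alpha$ and then multiplying by $r$, we get the equivalent equation $r^2=m\,r\cos\alpha+k_n\,r\cos\beta$. Since $r^2=u^2+\tau^2$, it says $U(u)=0$ for the plus sign and $D(u)=0$ for the minus sign, where
$$U(u)=u^2-mu+\tau^2-k_n\sqrt{u^2-u_0^2},\qquad D(u)=u^2-mu+\tau^2+k_n\sqrt{u^2-u_0^2}. \tag{7}$$
Thus $N_m(\tau)$ is the number of zeros of $U$ in $[u_0,\infty)$ plus the number of zeros of $D$ in $(u_0,\infty)$.

The function $\sqrt{u^2-u_0^2}$ is concave on $[u_0,\infty)$, since its second derivative on $(u_0,\infty)$ is $-u_0^2(u^2-u_0^2)^{-3/2}<0$. So $U$ is strictly convex, and $U(u)\to\infty$ as $u\to\infty$. For $D$ we use $m\le S-2<k_n$ and $u/\sqrt{u^2-u_0^2}>1$: on $(u_0,\infty)$,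
$$D'(u)=2u-m+\frac{k_nu}{\sqrt{u^2-u_0^2}}>2u-m+k_n>2u>0,$$
so $D$ is strictly increasing on $[u_0,\infty)$. Finally $U(u_0)=D(u_0)$.

If $D(u_0)\ge0$, then $D$ has no zero in $(u_0,\infty)$, and $U$ has at most two zeros by strict convexity. If $D(u_0)<0$, then $D$ has at most one zero, and $U$, being strictly convex, negative at $u_0$ and tending to $\infty$, has exactly one. In both cases $N_m(\tau)\le2$.

**Proof of (ii).** For $m=S$ the inequality $m\le k_n$ fails, so the monotonicity of $D$ is lost, and we argue algebraically instead.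

First, $N_{-S}(\tau)=0$. On $(0,\pi)$ we have $\sin\alpha\le\sin\beta$, hence $\cos\beta\le|\cos\beta|\le\cos\alpha$, and
$$T_{-S}(\beta)=\sin\alpha\bigl(-S\cos\alpha+(S-1)\cos\beta\bigr)\le-\sin\alpha\cos\alpha<0 .$$

Next, $N_S(\tau)\le2$. Let $T_S(\beta)=\tau$ and keep the notation of (i). Put $s=r^2\geq c^2\tau^2$, $A=S\sqrt{s-\tau^2}>0$ and $B=k_n\sqrt{s-c^2\tau^2}\ge0$. The equation $r^2=Sr\cos\alpha+k_nr\cos\beta$ says $s=A+\varepsilon B$, where $\varepsilon=\pm1$ is the sign in $r\cos\beta=\pm\sqrt{u^2-u_0^2}$. Hence $(s-A)^2=B^2$, or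
$$s^2+(A^2-B^2)=2sA .$$
Because $k_nc=S$, the constant terms cancel in
$$A^2-B^2=S^2(s-\tau^2)-k_n^2(s-c^2\tau^2)=\kappa s,\qquad\kappa=S^2-k_n^2 .$$
Dividing by $s>0$ gives $s+\kappa=2A$, and squaring gives
$$(s+\kappa)^2=4S^2(s-\tau^2). \tag{8}$$
This is a monic quadratic equation in $s$, so at most two values of $s$ occur. It remains to see that different $\beta$ give different $s$. A value of $s$ determines $r$ and $u$, hence $\beta$ up to the sign $\varepsilon$. If both signs solve the equation for the same $s$, then $A+B=A-B$, so $B=0$, $u=u_0$, and the two signs belong to the same $\beta=\frac\pi2$. Hence $N_S(\tau)\le2$. $\square$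

**Step 1: the maxima are positive and distinct.** Let $m$ be odd with $-S+2\le m\le S$; there are $L=2^{n-1}-1$ such values. As $\beta\to0^+$, $T_m(\beta)=\sin\alpha\,(m+k_n+o(1))$ with $m+k_n\ge1$, so $T_m$ is positive somewhere. Thus $M_m>0$, attained in $(0,\pi)$. On $(0,\pi)$ we have $\sin\alpha\cos\alpha>0$, so $T_m(\beta)$ is strictly increasing in $m$. If $m<m'$ and $M_m=T_m(\beta^*)$, then $M_m<T_{m'}(\beta^*)\le M_{m'}$. So the $M_m$ are $L$ distinct positive numbers.

**Step 2: exact values of $N_m$.** For these $m$ we claim
$$N_m(\tau)=2\ \text{ if }0<\tau<M_m,\qquad N_m(\tau)=1\ \text{ if }\tau=M_m,\qquad N_m(\tau)=0\ \text{ if }\tau>M_m. \tag{9}$$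
The last part is clear. If $0<\tau<M_m$, the intermediate value theorem on the two sides of a maximum point gives $N_m(\tau)\ge2$, and Lemma 2 gives $N_m(\tau)\le2$.

Let $\tau=M_m$, and suppose the maximum is attained at two points $\beta_1<\beta_2$ in $(0,\pi)$. By Lemma 2 it is attained at no third point, so there is $\beta_3\in(\beta_1,\beta_2)$ with $T_m(\beta_3)<M_m$. Choose $\tau'>0$ with $T_m(\beta_3)<\tau'<M_m$. By the intermediate value theorem, $T_m$ takes the value $\tau'$ in each of the four disjoint intervals $(0,\beta_1)$, $(\beta_1,\beta_3)$, $(\beta_3,\beta_2)$, $(\beta_2,\pi)$. So $N_m(\tau')\ge4$, contradicting Lemma 2. Hence $N_m(M_m)=1$.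

**Step 3: counting.** We now let $\tau$ vary. Since $N_{-S}(\tau)=0$ by Lemma 2, only the $L$ values of $m$ in Step 1 contribute. List the numbers $M_m$ in decreasing order as $M_{(1)}>M_{(2)}>\dots>M_{(L)}>0$, and put $M_{(L+1)}=0$. By (9), the number of equilibria is

- $0$ for $\tau>M_{(1)}$,
- $2l$ for $M_{(l+1)}<\tau<M_{(l)}$, $1\le l\le L$,
- $2(l-1)+1=2l-1$ for $\tau=M_{(l)}$, $1\le l\le L$.

So every integer from $0$ to $2L=2^n-2$ occurs, and Theorem C is proved. $\blacksquare$
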